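# Long monochromatic Berge-cycles in $r$-colorings of $K_n^{(r)}$

## 1. Two colors: cycles of length about $\frac23n$

Let $r\ge2$ and let $K_n^{(r)}$ be the complete $r$-uniform hypergraph on $n$ vertices: its edges are all the $r$-element subsets of an $n$-set. An **$r$-coloring** of $K_n^{(r)}$ gives each edge one of $r$ colors. The uniformity and the number of colors are the same number throughout.

**Definition (Berge-cycle).** A Berge-cycle of length $m$ is a sequence $(v_1,E_1,v_2,E_2,\dots,v_m,E_m,v_1)$ in which $v_1,\dots,v_m$ are distinct vertices, $E_1,\dots,E_m$ are distinct edges, and $v_k,v_{k+1}\in E_k$ for $k=1,\dots,m$, with $v_{m+1}=v_1$. It is *monochromatic* (m.c.) if $E_1,\dots,E_m$ all have the same color.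

The edges $E_k$ may contain further vertices, on or off the cycle. For example, on the vertex set $\{2,3,4,5\}$ the four triples form a Berge-cycle of length $4$ through $2,3,4,5$: use $\{2,3,4\}$ for the step $2\to3$, $\{3,4,5\}$ for $3\to4$, $\{2,4,5\}$ for $4\to5$, and $\{2,3,5\}$ for $5\to2$.

We ask: how long a monochromatic Berge-cycle must every $r$-coloring of $K_n^{(r)}$ contain? The conjecture, from the problem list "4. Monochromatic Hypergraph Cycles", http://www.math.uiuc.edu/excill/Sarkozy3.pdf, is that the answer is at least about $\frac{2r-2}{2r-1}n$. We start with $r=2$, where this number is $\frac23n$.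

For $r=2$ the edges are ordinary edges, and a Berge-cycle of length at least $3$ is an ordinary cycle. Let $R(C_m,C_m)$ be the least $N$ such that every 2-coloring of $K_N$ contains a monochromatic cycle $C_m$. A classical result (Rosta 1973; Faudree–Schelp 1974) says
$$R(C_m,C_m)=\tfrac{3m}{2}-1\qquad\text{for even } m\ge 6 .$$

**The conjecture for $r=2$.** *For every $\varepsilon>0$ and all large $n$, every 2-coloring of $K_n$ contains a monochromatic cycle of length at least $(1-\varepsilon)\frac23n$.*

*Proof.* Let $n\ge8$ and let $m$ be the largest even integer with $\frac{3m}2-1\le n$, that is, with $m\le\frac23(n+1)$. Then $m\ge6$, and $m\ge\frac23(n+1)-2=\frac23n-\frac43$. Since $R(C_m,C_m)\le n$, there is a monochromatic $C_m$. For $n\ge2/\varepsilon$ we have $\frac43\le\varepsilon\cdot\frac23n$, so $m\ge(1-\varepsilon)\frac23n$. $\square$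

The constant $\frac23$ cannot be raised. Fix a set $A$ of $a=\lfloor n/3\rfloor$ vertices and let $B$ be the rest. Color the edges inside $B$ with color $1$, and all edges meeting $A$ with color $2$. A cycle of color $1$ lies in $B$, so it has at most $n-a$ vertices. A cycle of color $2$ never has two consecutive vertices in $B$, so it has at most $2a\le n-a$ vertices. Color $1$ is short because it *misses a set of vertices*. Color $2$ is short because it is *covered by a small set* $A$. These two reasons come back in the general proof.

What changes for $r\ge3$? First, consecutive vertices are joined by hyperedges, which have to be distinct along the cycle. Second, a pair of vertices no longer has *a* color: it lies in $\binom{n-2}{r-2}$ hyperedges, which may show all $r$ colors. Third, no Ramsey number is available to quote. We need a proof that handles $r$ colors at once.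

## 2. The statements, and Theorem 1 from Theorem 2

**Theorem 1.** *For all $r\ge2$ and $\varepsilon>0$ there is $n_0$ such that for $n\ge n_0$ every $r$-coloring of $K_n^{(r)}$ contains a m.c. Berge-cycle of length at least $(1-\varepsilon)\frac{2r-2}{2r-1}n$.*

So the conjecture is true. For $r\ge3$ it is deduced from a version in which each color has its own target length.

**Theorem 2.** *Let $r\ge3$, let $0<\delta_1,\dots,\delta_r\le\frac13$, and suppose*
$$2\sum_i\delta_i-\max_i\delta_i>1. \tag{1}$$
*Then for $n\ge n_0(r,\delta_1,\dots,\delta_r)$, every coloring of $K_n^{(r)}$ with colors $1,\dots,r$ contains, for some $i$, a Berge-cycle in color $i$ of length at least $(1-\delta_i)n$.*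

**Theorem 3.** *(a) For all $r\ge2$ and all $n$ there is an $r$-coloring of $K_n^{(r)}$ with no m.c. Berge-cycle longer than $\left\lceil\frac{2r-2}{2r-1}n\right\rceil$.*
*(b) If $r\ge2$, $\delta_i>0$ and $2\sum_i\delta_i-\max_i\delta_i\le1$, then for every $n$ there is an $r$-coloring of $K_n^{(r)}$ in which, for every $i$, each Berge-cycle of color $i$ has length at most $(1-\delta_i)n+1$.*

So the constant in Theorem 1 is best possible. For $r\ge3$ and $\delta_i\in(0,\frac13]$, condition (1) is exactly the threshold, up to an additive constant $1$ in the lengths.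

With $\delta_i\le\frac13$ and $r=2$, the left side of (1) is $\delta_1+\delta_2+\min(\delta_1,\delta_2)\le1$, so (1) never holds. This is why $r=2$ is treated separately, through the Ramsey number.

**Theorem 2 implies Theorem 1.** The case $r=2$ is Section 1. Let $r\ge3$. We may assume $\varepsilon\le\frac1{10}$, since a smaller $\varepsilon$ gives a stronger statement. Let all $\delta_i$ equal
$$\delta=1-(1-\varepsilon)\frac{2r-2}{2r-1}=\frac{1+\varepsilon(2r-2)}{2r-1}.$$
Then $\delta\le\frac15+\varepsilon\le\frac13$ because $2r-1\ge5$. Moreover $2\sum\delta_i-\max\delta_i=(2r-1)\delta=1+\varepsilon(2r-2)>1$. Theorem 2 gives a m.c. Berge-cycle of length at least $(1-\delta)n=(1-\varepsilon)\frac{2r-2}{2r-1}n$. $\square$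

It was stated with the problem that for $r=3$ the value $\frac45n$ is a known result; the proof below does not use this.

## 3. Colorings without longer cycles

The coloring of Section 1 generalizes: one color is covered by a small set $A$, and each of the other $r-1$ colors misses its own piece of $A$.

**Proof of Theorem 3.** *The coloring.* Let $m$ be one of the colors, and let $A_i$ $(i\ne m)$ be disjoint vertex sets. Put $A=\bigcup_{i\ne m}A_i$ and $B=V\setminus A$. An edge with at most one vertex in $B$ gets color $m$. An edge with at least two vertices in $B$ has at most $r-2$ vertices in $A$, so it misses at least one of the $r-1$ sets $A_i$; give it such a color $i$.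

*Cycle lengths.* In a color-$m$ Berge-cycle of length at least $2$, the distinct vertices $v_k,v_{k+1}$ lie in a common edge of color $m$, so they are not both in $B$. Hence no two cyclically consecutive vertices are in $B$, at most half of the vertices are in $B$, and the length is at most $2|A|$. (The definition also admits the degenerate length $1$, which exceeds neither bound of the theorem.) A color-$i$ Berge-cycle with $i\ne m$ uses only edges that avoid $A_i$, so its length is at most $n-|A_i|$.

*(b).* Let $\delta_m=\max_i\delta_i$ and $|A_i|=\lfloor\delta_in\rfloor$. The hypothesis reads $2\sum_{i\ne m}\delta_i+\delta_m\le1$. So $\sum_{i\ne m}\delta_i\le\frac12$, and disjoint sets of these sizes exist. The lengths are at most $2|A|\le2\sum_{i\ne m}\delta_in\le(1-\delta_m)n$ in color $m$, and at most $n-\lfloor\delta_in\rfloor\le(1-\delta_i)n+1$ in color $i\neq m$. (Here $\delta_m\le1$, so a cycle of length $1$ is within the bound.)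

*(a).* Let all $|A_i|=a=\lfloor\frac n{2r-1}\rfloor$. The lengths are at most $\max(n-a,\,2(r-1)a)$. As $(2r-1)a\le n$, this maximum is $n-a=\left\lceil\frac{2r-2}{2r-1}n\right\rceil$. $\square$

Try $r=3$, $n=5$, $m=3$, $A_1=\{1\}$, $A_2=\{2\}$, $B=\{3,4,5\}$. Color 3 consists of $\{1,2,x\}$ with $x\in B$. The triple $\{1\}\cup\{\text{two of }B\}$ gets color $2$, the triple $\{2\}\cup\{\text{two of }B\}$ gets color $1$, and $\{3,4,5\}$ may get color $1$. No m.c. Berge-cycle has length $5$. The four triples in $\{2,3,4,5\}$ have color $1$ and form the 4-cycle of Section 1, so the bound $\lceil\frac45\cdot5\rceil=4$ is attained.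

Theorem 2 remains. Its proof takes up Sections 4–8.

## 4. From hyperedges to pairs

Let $r\ge3$ and fix an $r$-coloring of $K_n^{(r)}$. We want to look for ordinary cycles in graphs, and to replace their edges by hyperedges only at the end.

**Definition (shadow graphs).** $G_i$ is the graph on $V$ of all pairs contained in at least $r$ edges of color $i$.

A pair may lie in several of the graphs $G_i$. In the coloring of Section 3, $G_m$ has no edge inside $B$, and for $i\neq m$ the graph $G_i$ has no edge that meets $A_i$.

**Lemma 4.** *If $G_i$ contains a cycle of length $\ell\ge3$, there is a Berge-cycle of length $\ell$ in color $i$.*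

*Proof.* We need distinct color-$i$ hyperedges, one containing each cycle edge; Hall's theorem provides them. Let $X$ be a set of cycle edges, and let $Y$ be the set of color-$i$ hyperedges that contain some member of $X$. Each cycle edge lies in at least $r$ hyperedges of color $i$. Each hyperedge contains at most $r$ cycle edges, because $r$ vertices of a cycle span a subgraph of maximum degree at most $2$. Counting the containments in two ways gives $r|X|\le r|Y|$, so $|Y|\ge|X|$. $\square$

**Lemma 5.** *The number of $r$-sets which, for every $i$, contain a pair not in $G_i$ is less than $r^2n^2/2$.*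

*Proof.* Such an $r$-set has some color $i$, and it contains a pair $p\notin G_i$. There are at most $r\binom n2$ choices of $(i,p)$, and a pair $p\notin G_i$ lies in at most $r-1$ edges of color $i$. So there are at most $r(r-1)\binom n2<r^2n^2/2$ such sets. $\square$

Since $r\ge3$ and there are about $n^r/r!$ sets of size $r$, almost every $r$-set is a clique in one of the graphs $G_i$.

**Where the first attempt stops.** It is tempting to give each pair just *one* color $i$ with the pair in $G_i$, and to look for a long monochromatic cycle in the resulting $r$-coloring of the pairs. This fails already for $r=3$. Let $n$ be divisible by $4$, and split $V$ into $W_1,\dots,W_4$ of size $n/4$. Color pairs between $W_1,W_2$ and between $W_3,W_4$ with $1$, between $W_1,W_3$ and between $W_2,W_4$ with $2$, between $W_1,W_4$ and between $W_2,W_3$ with $3$, and pairs inside a part with $1$. Every component of every color has at most $n/2$ vertices, so no cycle is longer than $n/2$, far from $\frac45n$. Hence "every pair has a color" is too weak a condition. But a triple with one vertex in each of $W_1,W_2,W_3$ is a clique in none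 of the three graphs, and there are $(n/4)^3$ such triples, so Lemma 5 forbids this configuration. What we must use is the condition on $r$-sets.

So the plan is to suppose that no color has a long cycle and to produce more than $r^2n^2/2$ sets of size $r$ that contain a non-edge of *every* $G_i$. Sections 5 and 6 describe graphs without long cycles at the level of regularity clusters. Section 7 finds one suitable $r$-set of clusters. Section 8 multiplies it up.

## 5. A doubled graph and König's theorem

This section defines the parameter of a component that measures the cycle we will be able to build, and describes the components where it is small.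

**Definition ($B(C)$ and $s_\Gamma(C)$).** Let $C$ be (the vertex set of) a component of a graph $\Gamma$. Let $B(C)$ be the bipartite graph with parts $\{a':a\in C\}$ and $\{a'':a\in C\}$, and with edges $a'b''$ and $b'a''$ for each edge $ab$ of $\Gamma[C]$. Let $s_\Gamma(C)$ be the matching number of $B(C)$.

Clearly $s_\Gamma(C)\le|C|$. If $C$ is a triangle $abc$, then $a'b'',b'c'',c'a''$ is a matching, so $s=3$, although a matching of the triangle itself covers only two vertices. If $C$ is the path with center $c$ and leaves $x,y$, then every edge of $B(C)$ contains $c'$ or $c''$, so $s\le2$; and $c'x'',x'c''$ shows $s=2$. A one-vertex component has $s=0$.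

By König's theorem, $B(C)$ has a vertex cover $K$ of size $s_\Gamma(C)$. Let $S,R,T$ be the sets of $a\in C$ with $|K\cap\{a',a''\}|=0,1,2$ respectively. Then
$$C=S\sqcup R\sqcup T,\qquad s_\Gamma(C)=|R|+2|T|=|C|-|S|+|T|. \tag{2}$$
Moreover,
$$\text{if } a\in S \text{ and } ab\in\Gamma,\ \text{then } b\in T.$$
Indeed the edges $a'b''$ and $b'a''$ must be covered while $a',a''\notin K$, so $b'',b'\in K$. In the path above, $K=\{c',c''\}$, $T=\{c\}$, $S=\{x,y\}$, and $s=3-2+1$.

So $s_\Gamma(C)$ is small for one of two reasons: $C$ itself is small, or $C$ contains a set $S$, larger than $T$, all of whose edges go to $T$. These are the two reasons seen in Section 1.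

## 6. Regular partitions and long cycles

**Definition ($\varepsilon$-regular pair).** A pair $(A,B)$ of disjoint vertex sets is $\varepsilon$-regular in $G$ if $|d(A',B')-d(A,B)|\le\varepsilon$ whenever $A'\subset A$, $B'\subset B$, $|A'|\ge\varepsilon|A|$, $|B'|\ge\varepsilon|B|$. Here $d$ is the density: the number of edges between the two sets divided by the product of their sizes.

A complete bipartite pair is $\varepsilon$-regular for every $\varepsilon>0$. If $A=A_1\sqcup A_2$ and $B=B_1\sqcup B_2$ are split in halves, and all edges $A_1B_1$ and $A_2B_2$ but no others are present, then $d(A,B)=\frac12$ while $d(A_1,B_1)=1$. So this pair is not $\varepsilon$-regular for $\varepsilon<\frac12$.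

We use Szemerédi's Regularity Lemma for several graphs (e.g. Komlós–Simonovits survey, 1996): for all $\varepsilon_0,k_0$ there is $M$ such that for large $n$ there is a partition $V=V_0\cup V_1\cup\dots\cup V_{N_1}$ with $k_0\le N_1\le M$, $|V_0|\le\varepsilon_0n$, $|V_1|=\dots=|V_{N_1}|=m$, and all but $\varepsilon_0N_1^2$ pairs of clusters $\varepsilon_0$-regular in every $G_i$. Call the other pairs *irregular*.

**Cleaning.** We want every cluster to lie in few irregular pairs. Delete the clusters that lie in more than $\sqrt{\varepsilon_0}N_1$ irregular pairs; there are at most $2\varepsilon_0N_1^2/(\sqrt{\varepsilon_0}N_1)=2\sqrt{\varepsilon_0}N_1$ of them. Let $N$ be the number of remaining clusters, and let $I$ be the graph of irregular pairs on them. For $\varepsilon_0\le\frac1{16}$ we get $N\ge N_1/2$, hence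
$$\Delta(I)\le2\sqrt{\varepsilon_0}\,N,\qquad Nm\ge(1-\varepsilon_0)(1-2\sqrt{\varepsilon_0})n\ge(1-3\sqrt{\varepsilon_0})n,\qquad m\ge\frac n{2M}. \tag{3}$$
The first holds because $\sqrt{\varepsilon_0}N_1\le2\sqrt{\varepsilon_0}N$. The second follows from $N_1m\ge(1-\varepsilon_0)n$ and $\varepsilon_0\le\sqrt{\varepsilon_0}$. The third holds because $m\ge(1-\varepsilon_0)n/N_1$.

**Definition (reduced graphs).** Put $d=\frac1{2r}$. Let $\Gamma_i$ be the graph on the remaining clusters consisting of the pairs that are not in $I$ and have density $d_{G_i}\ge d$.

**Lemma 6.** *Let $3\varepsilon_0\le d/100$ and let $n$ be large in terms of $\varepsilon_0,r,M$. If $C$ is a component of $\Gamma_i$ with $s=s_{\Gamma_i}(C)\ge1$, then $G_i$ has a cycle of length at least $(1-60\varepsilon_0/d)\,s\,m$.*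

*Proof.* A maximum matching of $B(C)$ gives $s$ dense regular pairs of half-clusters. We run a long path through each and join them by short connecting paths, which exist because $C$ is connected.

**Step 1: halving the clusters.** We need regularity for halves. Put $\varepsilon=3\varepsilon_0$ and $h=\lfloor m/2\rfloor$; for $m\ge2$ we have $h\ge m/3$. Since $m\ge n/(2M)$, we may assume that $n$ is so large that
$$\varepsilon h\ge2M^2+1. \tag{4}$$
Note $\varepsilon\le d/100$, $d\le\frac16$ and $N\le M$. For $a\in C$ let $V_a^1,V_a^2\subset V_a$ be disjoint of size $h$; we call them *halves*. Let $ab\in\Gamma_i$ and $x,y\in\{1,2\}$. Since $h\ge\varepsilon_0m$, the pair $(V_a^x,V_b^y)$ has density at least $d-\varepsilon_0\ge d/2$. Since $\varepsilon h=3\varepsilon_0h\ge\varepsilon_0m$, subsets of size at least $\varepsilon h$ span a pair whose density differs from $d_{G_i}(V_a,V_b)$ by at most $\varepsilon_0$, hence from that of $(V_a^x,V_b^y)$ by at most $2\varepsilon_0\le\varepsilon$. So $(V_a^x,V_b^y)$ is $\varepsilon$-regular with density at least $d/2$. Call such a pair *active*. For an active pair $(P,Q)$ we have: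
$$\text{if } Q'\subset Q,\ |Q'|\ge\varepsilon h,\ \text{then all but at most } \varepsilon h \text{ vertices of } P \text{ have at least } \tfrac d4|Q'| \text{ neighbors in } Q'. \tag{5}$$
Indeed $\frac d4\le\frac d2-\varepsilon$, and more than $\varepsilon h$ vertices of $P$ with fewer than $(\frac d2-\varepsilon)|Q'|$ neighbors in $Q'$ would form with $Q'$ a pair of density less than $\frac d2-\varepsilon$, against regularity.

**Step 2: the matched pairs.** Map the matching edge $a'b''$ to the active pair $(V_a^1,V_b^2)$. A maximum matching of $B(C)$ gives $s\le N$ active pairs $(P_1,Q_1),\dots,(P_s,Q_s)$ whose $2s$ halves are distinct; each $P_t$ is a first half and each $Q_t$ a second half. Indices $t$ are taken modulo $s$. The graph formed on all halves of clusters of $C$ by the active pairs is connected, since it arises from the connected graph $\Gamma_i[C]$, which has an edge, by doubling every vertex.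

**Step 3: connectors.** One after another, for $t=1,\dots,s$, we choose disjoint paths $L_t$ in $G_i$ with at most $2N$ vertices, from some $u_t\in Q_t$ to some $w_{t+1}\in P_{t+1}$, such that
$$u_t \text{ has at least } \tfrac d4h \text{ neighbors in } P_t,\qquad w_{t+1} \text{ has at least } \tfrac d4h \text{ neighbors in } Q_{t+1}.$$
Take a path of distinct halves $Q_t=B_0,B_1,\dots,B_q=P_{t+1}$ with consecutive pairs active. Here $q\ge1$, because a second half is not a first half. Let $B_j'$ be $B_j$ minus the vertices of earlier connectors. These number at most $s\cdot2N\le2N^2\le\varepsilon h$, so $|B_j'|\ge h/2$.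

By (5), applied to $(Q_t,P_t)$ with all of $P_t$ and to $(B_0,B_1)$ with $B_1'$, at most $2\varepsilon h<h/2$ vertices are excluded. So there is $b_0\in B_0'$ with at least $\frac d4h$ neighbors in $P_t$ and at least $\frac d4|B_1'|$ neighbors in $B_1'$. Given $b_{j-1}$ with at least $\frac d4|B_j'|\ge\frac{dh}8>12\varepsilon h$ neighbors in $B_j'$, choose $b_j$ among these neighbors so that $b_j$ has at least $\frac d4|B_{j+1}'|$ neighbors in $B_{j+1}'$ if $j<q$, and at least $\frac d4h$ neighbors in $Q_{t+1}$ if $j=q$. By (5) at most $\varepsilon h$ candidates are excluded. Put $u_t=b_0$ and $w_{t+1}=b_q$. The $b_j$ lie in distinct halves, so this is a path with at most $2|C|\le2N$ vertices. All connectors together have at most $2N^2$ vertices.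

**Step 4: a long path in each pair.** For each $t$ we find a path from $w_t$ to $u_t$ inside $P_t\cup Q_t$ that avoids all other connector vertices and is nearly spanning. First we reserve a landing place for the end. Since $u_t$ has at least $\frac d4h\ge25\varepsilon h$ neighbors in $P_t$ and $25\varepsilon h-2N^2\ge24\varepsilon h\ge2\varepsilon h+1$, we can choose $U\subset N(u_t)\cap P_t$ without connector vertices and with $|U|=\lceil2\varepsilon h\rceil$. Let $P''$ be $P_t$ minus $U$ and the connector vertices, and let $Q''$ be $Q_t$ minus the connector vertices; both shrink as vertices get used. Initially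
$$|Q''|-|P''|\ge(h-2N^2)-(h-|U|)\ge2\varepsilon h-2N^2\ge1,$$
and this difference will not change. Put $\mu=16\varepsilon/d<1$ and $p_0=w_t$.

*Invariant:* $p_j$ has at least $3\varepsilon h$ neighbors in $Q''$. It holds for $p_0=w_t$, since $\frac d4h-2N^2\ge24\varepsilon h$. While $|P''|\ge\mu h$, do the following.

* Choose $q_{j+1}\in N(p_j)\cap Q''$ with at least $\frac d4|P''|\ge\frac d4\mu h=4\varepsilon h$ neighbors in $P''$. There are at least $3\varepsilon h$ candidates, and by (5) at most $\varepsilon h$ are excluded.
* Then choose $p_{j+1}\in N(q_{j+1})\cap P''$ with at least $\frac d4|Q''\setminus\{q_{j+1}\}|\ge4\varepsilon h$ neighbors in $Q''\setminus\{q_{j+1}\}$. There are at least $4\varepsilon h$ candidates and at most $\varepsilon h$ are excluded; here $|Q''\setminus\{q_{j+1}\}|\ge|P''|\ge\mu h$ by the constant difference.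

Remove $q_{j+1}$ from $Q''$ and $p_{j+1}$ from $P''$. The invariant holds for $p_{j+1}$.

When $|P''|<\mu h$, by (5) at most $\varepsilon h$ vertices of $Q_t$ have no neighbor in $U$. So some $q\in N(p_j)\cap Q''$ has a neighbor $p^*\in U$, and we finish with $p_j,q,p^*,u_t$. At least $h-\lceil2\varepsilon h\rceil-2N^2-\mu h$ steps were made, each adding two vertices. So the path has at least $2\big(h(1-2\varepsilon-\mu)-2N^2-2\big)$ vertices, and at least four in any case.

**Step 5: closing the cycle.** The long paths for different $t$ lie in the disjoint sets $P_t\cup Q_t$, and they meet the connectors only in their endpoints. So $w_1\to u_1\to w_2\to u_2\to\dots\to w_1$, alternating long paths and connectors, is a cycle in $G_i$. As $2\varepsilon+\mu\le\frac{18\varepsilon}d$ and $h\ge\frac{m-1}2$, its length is at least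
$$2s\Big(h\big(1-\tfrac{18\varepsilon}d\big)-2N^2-2\Big)\ge s\Big(m\big(1-\tfrac{18\varepsilon}d\big)-4N^2-5\Big)\ge\Big(1-\tfrac{20\varepsilon}d\Big)sm=\Big(1-\tfrac{60\varepsilon_0}d\Big)sm .$$
The last inequality needs $\frac{2\varepsilon}dm\ge4N^2+5$, which follows from (4), because $\frac{2\varepsilon}dm\ge\frac4d\varepsilon h\ge24(2M^2+1)$. $\square$

## 7. An $r$-set that contains a non-edge of every reduced graph

If no color has a long cycle, Lemma 6 bounds every $s_{\Gamma_i}(C)$. The core of the proof is the following lemma about graphs.

**Lemma 7.** *Let $r\ge2$, $0<\delta_i\le\frac13$, $\sigma>0$, $2\sum\delta_i-\max\delta_i\ge1+\sigma$. There is $\theta>0$, depending only on $r,\sigma,\delta_1,\dots,\delta_r$, such that the following holds. Let $|V|=N\ge1/\theta$, let $I$ be a graph on $V$ of maximum degree at most $\theta N$, and let $\Gamma_1,\dots,\Gamma_r$ be graphs on $V$ with $s_{\Gamma_i}(C)\le(1-\delta_i)N$ for every $i$ and every component $C$ of $\Gamma_i$. Then some $r$-set $e\subset V$ contains no edge of $I$ and, for every $i$, contains a pair that is not an edge of $\Gamma_i$.*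

(As noted in Section 2, for $r=2$ the hypotheses cannot hold.)

Say that a set $W$ *blocks* color $i$ if $W$ contains a pair not in $\Gamma_i$. A non-edge costs two vertices, so blocking the colors one at a time would use up to $2r$ vertices, and we are allowed $r$. One vertex must serve several colors. The proof keeps an account of vertices spent against colors blocked.

**Step 1: constants and greedy choice.** The purpose is to make the graph $I$ harmless. Put
$$\delta_{\min}=\min\delta_i,\quad \eta=\frac{\min(\sigma,\delta_{\min})}{8r},\quad \lambda=\frac\eta{32r},\quad \theta=\frac\lambda{2r}.$$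
Call a set *large* if it has more than $\lambda N$ elements. From at most $r$ large sets, taken one after another, we can pick distinct, pairwise $I$-nonadjacent vertices: the at most $r-1$ earlier vertices exclude at most $(r-1)(1+\theta N)\le2(r-1)\theta N<\lambda N$ vertices, using $1\le\theta N$. All vertices below are chosen in this way. So all sets $W$ below are $I$-independent and consist of distinct vertices, unless two names are explicitly given to one vertex.

**Step 2: two types of color.** The purpose is to attach to each color sets between which there are many non-edges.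

*Cut type:* all components of $\Gamma_i$ have at most $(1-\delta_i+\eta)N$ vertices. Put $\delta^-=\delta_i-\eta\in(0,\frac13]$. Then there is a union $Y_i$ of components with $\delta^-N\le|Y_i|\le(1-\delta^-)N$. If some component has at least $\delta^-N$ vertices, take it. Otherwise add components until the total first reaches $\delta^-N$; the total is then less than $2\delta^-N\le(1-\delta^-)N$, since $3\delta^-\le1$. We may replace $Y_i$ by its complement, which has the same properties.

*Cover type:* otherwise. Some component $C_i$ has more than $(1-\delta_i+\eta)N$ vertices. Put $Y_i=V\setminus C_i$, so $|Y_i|<(\delta_i-\eta)N$. Let $S_i,R_i,T_i$ partition $C_i$ as in (2), and put $Z_i=Y_i\cup S_i$. By (2) and the hypothesis, $N-|Y_i|-|S_i|+|T_i|\le(1-\delta_i)N$. Since also $Z_i\cap T_i=\emptyset$, so that $|Z_i|+|T_i|\le N$, we get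
$$|Z_i|\ge|T_i|+\delta_iN,\qquad |T_i|\le\tfrac{1-\delta_i}2N. \tag{6}$$

In the coloring of Section 3 the picture is this. Color $m$ is of cover type with $T=A$, $S=B$. Every other color $i$ is of cut type with $Y_i=A_i$, and the sets $A_i$ are disjoint subsets of $T$. The proof shows that, up to small errors, this is the only picture possible if no $e$ exists, and that (1) leaves no room for it.

**Step 3: how to block, and the exchange rule.** We have:

* **(P1)** For every color: if $y\in Y_i$ and $x\notin Y_i$, then $yx\notin\Gamma_i$. (The set $Y_i$ is a union of components.)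
* **(P2)** For cover colors: if $s\in S_i$, $v\notin T_i$, $v\ne s$, then $sv\notin\Gamma_i$. (Vertices outside $C_i$ are in other components; for $v\in C_i$ use the property of $S$ in Section 5.)
* **(E)** If a nonempty $W$ with $|W|\le r$ blocks all cover colors and at least $|W|$ colors in total, then the required $e$ exists.

*Proof of (E).* Go through the colors not blocked by $W$; they are cut colors, and there are at most $r-|W|$ of them. If such a color $c$ is still unblocked by the current set, then by (P1) that set lies inside $Y_c$ or inside $V\setminus Y_c$. Both have at least $(\delta_{\min}-\eta)N>\lambda N$ elements, so we can add one vertex from the other side, and then $c$ is blocked. In the end all $r$ colors are blocked by at most $r$ vertices. Pad greedily from $V$ to exactly $r$ vertices. $\square$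

So cut colors can be blocked for one vertex each. It suffices to find a $W$ that blocks the cover colors and as many colors as it has vertices. Assume from now on that **no such $e$ exists**; then no such $W$ exists either.

**Step 4: there is a cover color.** Suppose all colors are of cut type. Consider colors $1,2$ and the four cells $Y_1\cap Y_2$, $Y_1\setminus Y_2$, $Y_2\setminus Y_1$, $V\setminus(Y_1\cup Y_2)$. Call the first and fourth opposite, and the second and third opposite. If two opposite cells are both large, choose $u,v$ in them. They are separated by both $Y_1$ and $Y_2$, so $\{u,v\}$ blocks two colors, against (E). Otherwise each opposite pair contains a non-large cell. These two cells together form one of $Y_1$, $V\setminus Y_1$, $Y_2$, $V\setminus Y_2$, which then has at most $2\lambda N<(\delta_{\min}-\eta)N$ elements, a contradiction.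

So there are $k\ge1$ cover colors.

**Step 5: the chain.** The purpose is to block the cover colors economically. Name the cover colors $1,\dots,k$ with $|T_1|\le\dots\le|T_k|$; the cut colors are $k+1,\dots,r$. Put $T_0=\emptyset$. For $0\le a<b\le k$, (6) and $|Y_b|<(\delta_b-\eta)N$ give
$$|S_b\setminus T_a|\ge|Z_b|-|Y_b|-|T_a|\ge|T_b|-|T_a|+\eta N\ge\eta N. \tag{7}$$
So we may choose $z_i\in S_i\setminus T_{i-1}$ for $i=1,\dots,k$. For $i<k$, the pair $\{z_i,z_{i+1}\}$ blocks color $i$ by (P2), because $z_{i+1}\notin T_i$. This is a chain of $k$ vertices that blocks $k-1$ colors. Adding $x\notin T_k$ blocks color $k$ through $\{z_k,x\}$: now there are $k+1$ vertices and $k$ colors. We are always *exactly one short* of (E).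

To gain the missing one, let one vertex play two roles. The vertex in position $j<k$ of the chain may be any $v\in Z_j\setminus T_{j-1}$, not only one in $S_j$. Since no $e$ exists, every way of giving a vertex two roles must fail, and so the corresponding sets must be small. Define
$$D_j=Z_j\setminus T_{j-1}\ (j\le k),\qquad D_c=Y_c\ (c>k).$$
By (6), $|D_j|\ge|T_j|+\delta_jN-|T_{j-1}|\ge\delta_jN$, and $|D_c|\ge(\delta_c-\eta)N$. We shall show that the sets $D_a$, $a\ne k$, lie almost inside $T_k$ and are almost disjoint.

A technical point concerns the end of the chain: when $v\in Y_j$, color $j$ will be blocked by $\{v,z_k\}$, so we need $z_k\notin Y_j$. Put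
$$A=S_k\setminus T_{k-1},\qquad A_j=A\ \text{ for } j\le k-2,\qquad A_{k-1}=S_k\setminus T_{k-2}.$$
Here $A_j$ is defined for $1\le j<k$. By (7), $A$ and all $A_j$ have at least $\eta N$ elements, and all are subsets of $S_k$. Orient each cut color $c$, replacing $Y_c$ by its complement if necessary, so that $|A\setminus Y_c|\ge|A|/2\ge\eta N/2$.

For orientation, take $r=3$, $k=1$. The chain is a single vertex $z_1\in S_1=A$, and the only statements below that are not void are Claim 3 ($Y_2,Y_3$ lie almost inside $T_1$) and Claim 4(a) ($Y_2,Y_3$ are almost disjoint). They give, up to small errors, $|T_1|\ge(\delta_2+\delta_3)N$, and then $N\ge|Z_1|+|T_1|\ge2|T_1|+\delta_1N\ge(2\delta_2+2\delta_3+\delta_1)N$ by (6). This exceeds $N$ by hypothesis.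

**Step 6: the end of the chain avoids $Y_j$.**

**Claim 1.** For $j<k$: $|A_j\cap Y_j|\le4\lambda N$.

*Proof.* Suppose not. We run the chain without position $j$. For $i\in[k]\setminus\{j\}$ let $i^-$ and $i^+$ be the predecessor and successor of $i$ in $[k]\setminus\{j\}$, with $i^-=0$ if there is no predecessor. Then $A_j=S_k\setminus T_{k^-}$. Choose $z_k\in A_j\cap Y_j$. Choose $z_i\in S_i\setminus T_{i^-}$ for $i\in[k-1]\setminus\{j\}$, which is possible by (7). Choose $x\in V\setminus(Y_j\cup T_k)$, a set of size at least $N-\frac N3-\frac N2=\frac N6$. These are $1+(k-2)+1=k$ vertices. Color $i\in[k-1]\setminus\{j\}$ is blocked by $\{z_i,z_{i^+}\}$ by (P2), as $z_{i^+}\notin T_i$. Color $j$ is blocked by $\{z_k,x\}$ by (P1). Color $k$ is blocked by $\{z_k,x\}$ by (P2). So $k$ vertices block all $k$ cover colors, against (E). $\square$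

**Step 7: the sets $D_a$ lie almost inside $T_k$.**

**Claim 2.** For $j<k$: $|D_j\setminus T_k|\le4\lambda N$.

*Proof.* Otherwise one of $(D_j\cap S_j)\setminus T_k$ and $(D_j\cap Y_j)\setminus T_k$ is large. Choose $v$ in it and put $z_j=v$. For $i\in[k-1]\setminus\{j\}$ choose $z_i\in S_i\setminus T_{i-1}$. Choose $z_k\in A$ if $v\in S_j$, and $z_k\in A_j\setminus Y_j$ if $v\in Y_j$; the latter set has at least $(\eta-4\lambda)N$ elements by Claim 1. Let $W=\{z_1,\dots,z_k\}$.

* Color $i\in[k-1]\setminus\{j\}$ is blocked by $\{z_i,z_{i+1}\}$, since $z_{i+1}\notin T_i$. This is clear if $i+1<k$ and $i+1\ne j$. If $i+1=j$, then $z_{i+1}=v\in D_j$, so $v\notin T_{j-1}=T_i$. If $i+1=k$, then $j\ne k-1$, so $A_j=A$ and $z_k\notin T_{k-1}$ in both cases.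
* Color $j$: if $v\in S_j$, it is blocked by $\{v,z_{j+1}\}$ by (P2), where $z_{j+1}\notin T_j$; if $j+1=k$ this holds because $z_k\in A=S_k\setminus T_{k-1}$. If $v\in Y_j$, it is blocked by $\{v,z_k\}$ by (P1).
* Color $k$ is blocked by $\{z_k,v\}$ by (P2), as $z_k\in S_k$ and $v\notin T_k$.

So $k$ vertices block all $k$ cover colors, against (E). $\square$

**Claim 3.** For cut colors $c$: $|Y_c\setminus T_k|\le4\lambda N$; hence $|S_k\cap Y_c|\le4\lambda N$.

*Proof.* Otherwise choose $v\in Y_c\setminus T_k$, $z_i\in S_i\setminus T_{i-1}$ for $i<k$, and $z_k\in A\setminus Y_c$. There are $k+1\le r$ vertices. They block each $i<k$ by $\{z_i,z_{i+1}\}$, color $k$ by $\{z_k,v\}$ (P2), and color $c$ by $\{v,z_k\}$ (P1). This is $k+1$ colors, including all cover colors, against (E). The second statement follows since $S_k\cap T_k=\emptyset$. $\square$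

**Step 8: the sets $D_a$ are almost disjoint.**

**Claim 4.** For distinct $a,b\in[r]\setminus\{k\}$: $|D_a\cap D_b|\le4\lambda N$.

*Proof of (a): two cut colors $c,c'$.* Otherwise choose $v\in Y_c\cap Y_{c'}$, $x\in V\setminus T_k$ (size at least $N/2$), $z_i\in S_i\setminus T_{i-1}$ for $i<k$, and $z_k\in A\setminus(Y_c\cup Y_{c'})$ (size at least $(\eta-8\lambda)N$ by Claim 3). There are $k+2\le r$ vertices. They block $i<k$ by $\{z_i,z_{i+1}\}$, color $k$ by $\{z_k,x\}$, and both $c$ and $c'$ by $\{v,z_k\}$: $k+2$ colors, against (E).

*Proof of (b): a cut color $c$ and $j<k$.* Otherwise $Y_c\cap D_j\cap S_j$ or $Y_c\cap D_j\cap Y_j$ is large. Choose $v$ in it and put $z_j=v$. Choose $x\in V\setminus T_k$ and $z_i\in S_i\setminus T_{i-1}$ for $i\in[k-1]\setminus\{j\}$. Choose $z_k\in A\setminus Y_c$ if $v\in S_j$, and $z_k\in A_j\setminus(Y_j\cup Y_c)$ if $v\in Y_j$ (size at least $(\eta-8\lambda)N$ by Claims 1 and 3, as $A_j\subset S_k$). The colors $1,\dots,k-1$ are blocked exactly as in the first two items of the proof of Claim 2, which did not use $v\notin T_k$. Color $k$ is blocked by $\{z_k,x\}$ (P2), and color $c$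 by $\{v,z_k\}$ (P1). These are $k+1\le r$ vertices and $k+1$ colors, including all cover colors, against (E).

*Proof of (c): $j<l<k$.* Here $v$ takes two positions of the chain. If the claim fails, then splitting $D_j\cap D_l$ according to $v\in S_j$ or $Y_j$, and $v\in S_l$ or $Y_l$, one of the four parts has more than $\lambda N$ elements. Choose $v$ in it and put $z_j=z_l=v$. For $i\in[k-1]\setminus\{j,l\}$ choose $z_i\in S_i\setminus T_{i-1}$. Choose $z_k\in A$ if $v\in S_l$, and $z_k\in A_l\setminus Y_l$ if $v\in Y_l$ (size at least $(\eta-4\lambda)N$ by Claim 1). Choose $x\in V\setminus(T_k\cup T_j)$ if $v\in S_j$, a set of size at least $\frac{\delta_k+\delta_j}2N$ by (6); and $x\in V\setminus(T_k\cup Y_j)$ if $v\in Y_j$, a set of size at least $N/6$. Let $W=\{v,x\}\cup\{z_i:i\in[k]\setminus\{j,l\}\}$, so $|W|=k$.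

* Color $i\in[k-1]\setminus\{j,l\}$ is blocked by $\{z_i,z_{i+1}\}$, since $z_{i+1}\notin T_i$. If $i+1\in\{j,l\}$, use $v\in D_{i+1}$, so $v\notin T_i$. If $i+1=k$, then $l\ne k-1$, so $l\le k-2$, $A_l=A$, and $z_k\in A$ in both cases. Otherwise it is clear.
* Color $j$ is blocked by $\{v,x\}$: by (P2) if $v\in S_j$, since $x\notin T_j$; by (P1) if $v\in Y_j$, since $x\notin Y_j$.
* Color $l$: if $v\in S_l$, it is blocked by $\{v,z_{l+1}\}$ by (P2), where $z_{l+1}\notin T_l$; if $l+1=k$ this holds because $z_k\in A=S_k\setminus T_{k-1}$. If $v\in Y_l$, it is blocked by $\{v,z_k\}$ by (P1).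
* Color $k$ is blocked by $\{z_k,x\}$ by (P2), as $x\notin T_k$.

So $k$ vertices block all $k$ cover colors, against (E). $\square$

**Step 9: $T_k$ is too big.** It remains to count. By Bonferroni's inequality for the sets $D_a\cap T_k$, $a\in[r]\setminus\{k\}$, and Claims 2, 3 and 4,
$$|T_k|\ge\sum_{a\ne k}|D_a\cap T_k|-\sum_{\{a,b\}\not\ni k}|D_a\cap D_b|\ge\sum_{a\ne k}\delta_aN-r\eta N-4r^2\lambda N.$$
Indeed each $|D_a|\ge(\delta_a-\eta)N$, and the errors $4\lambda N$ occur at most $(r-1)+\binom{r-1}2=\binom r2\le r^2$ times. With (6),
$$N\ge|Z_k|+|T_k|\ge2|T_k|+\delta_kN\ge\Big(2\sum_a\delta_a-\delta_k\Big)N-(2r\eta+8r^2\lambda)N.$$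
Here $2\sum_a\delta_a-\delta_k\ge2\sum_a\delta_a-\max_a\delta_a\ge1+\sigma$, while $2r\eta\le\frac\sigma4$ and $8r^2\lambda=\frac{r\eta}4\le\frac\sigma{32}$. So the right side is at least $(1+\sigma-\frac\sigma4-\frac\sigma{32})N>N$, a contradiction. This proves Lemma 7. $\square$

## 8. From one set of clusters to $\frac12m^r$ bad $r$-sets: proof of Theorem 2

**Step 1: fixing the parameters.** The targets $\delta_i$ need a little slack, since Lemma 6 loses a little. Let $r$ and $\delta_1,\dots,\delta_r$ be as in Theorem 2. Choose $\sigma>0$ with $2\sum\delta_i-\max\delta_i\ge1+2\sigma$, and put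
$$\rho=\min\Big\{\tfrac12\min_i\delta_i,\ \tfrac\sigma{2r}\Big\},\qquad \delta_i'=\delta_i-\rho\in(0,\tfrac13].$$
Then $2\sum\delta_i'-\max\delta_i'\ge1+2\sigma-2r\rho\ge1+\sigma$. Let $\theta$ be given by Lemma 7 for $r,\sigma,\delta_1',\dots,\delta_r'$. With $d=\frac1{2r}$, choose $\varepsilon_0\le\frac1{16}$ so small that $3\varepsilon_0\le d/100$, $2\sqrt{\varepsilon_0}\le\theta$, and
$$\frac{1-\delta_i}{(1-60\varepsilon_0/d)(1-3\sqrt{\varepsilon_0})}\le1-\delta_i+\rho\quad\text{with positive denominator, for all } i.$$
This is possible because the left side tends to $1-\delta_i$ as $\varepsilon_0\to0$. Take $k_0\ge2/\theta$, let $M$ be given by the Regularity Lemma, and let $n$ be large. Apply Section 6 to the graphs $G_1,\dots,G_r$. Then $N\ge N_1/2\ge1/\theta$.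

**Step 2: the hypotheses of Lemma 7.** Suppose, for contradiction, that for every $i$ there is no Berge-cycle of color $i$ of length at least $(1-\delta_i)n$. Let $C$ be a component of $\Gamma_i$ with $s=s_{\Gamma_i}(C)\ge1$. By Lemma 6, $G_i$ has a cycle of length at least $(1-60\varepsilon_0/d)sm$; the cycle has length at least $3$, so Lemma 4 turns it into a Berge-cycle of color $i$ of the same length. Hence $(1-60\varepsilon_0/d)sm<(1-\delta_i)n$. By (3), $n\le Nm/(1-3\sqrt{\varepsilon_0})$, so
$$s_{\Gamma_i}(C)\le(1-\delta_i+\rho)N=(1-\delta_i')N.$$
This is trivial if $s_{\Gamma_i}(C)=0$. Also $\Delta(I)\le2\sqrt{\varepsilon_0}N\le\theta N$ by (3).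

**Step 3: counting bad $r$-sets.** Lemma 7, applied on the set of clusters, yields clusters $V_{a_1},\dots,V_{a_r}$ with no pair in $I$ and, for each $i$, a pair $p_i$ of them not in $\Gamma_i$. As $p_i\notin I$, the definition of $\Gamma_i$ shows that $p_i$ has $G_i$-density less than $d=\frac1{2r}$. Consider the $m^r$ tuples in $V_{a_1}\times\dots\times V_{a_r}$. For a fixed $i$, fewer than $dm^2\cdot m^{r-2}=dm^r$ of them have their two vertices in the clusters of $p_i$ adjacent in $G_i$. So fewer than $r\cdot d\cdot m^r=\frac12m^r$ tuples have this property for some $i$. The remaining tuples are distinct $r$-sets, since the clusters are disjoint. Hence at least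
$$\tfrac12m^r\ge\tfrac12\Big(\frac n{2M}\Big)^r$$
$r$-sets contain, for every $i$, a pair not in $G_i$. Since $r\ge3$ and $M$ does not depend on $n$, for large $n$ this exceeds $r^2n^2/2$, contradicting Lemma 5. This proves Theorem 2, and with Section 2 also Theorem 1. $\blacksquare$
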